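# Subspaces of nonnegative weight: the Manickam–Miklós–Singhi bound over $\mathbb F_q$

## 1. The star of a point, and the guess $\binom{n-1}{k-1}_q$

Let $q$ be a prime power and $V$ an $n$-dimensional vector space over $\mathbb F_q$. A *point* is a $1$-dimensional subspace and a *$j$-space* is a $j$-dimensional subspace. Put a real weight $f(v)$ on each point $v$ so that the total is nonnegative, and let the weight of a subspace be the sum of the weights of its points:
$$f(W)=\sum_{v\le W,\ \dim v=1} f(v),\qquad f(V)\ge 0 .$$
How few $k$-spaces can have nonnegative weight? Throughout,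
$$\mathcal F=\{W\le V:\ \dim W=k,\ f(W)\ge 0\}.$$

**Definition (star).** The *star* of a point $x$ is the set of all $k$-spaces that contain $x$. For example, in $\mathbb F_2^3$ with $k=2$ there are $7$ points and $7$ lines ($2$-spaces), every line has $3$ points, and the star of a point consists of $3$ lines.

**Definition (Gaussian binomial).** $\binom nk_q$ is the number of $k$-spaces of an $n$-dimensional space over $\mathbb F_q$. We also write $[j]=\frac{q^j-1}{q-1}=1+q+\dots+q^{j-1}$, the number of points of a $j$-space. For example, with $q=2$: $[2]=3$, $[3]=7$, $[4]=15$, $[5]=31$.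

To make $\mathcal F$ small, concentrate all the positive weight: let $f(x)=[n]-1$ for one point $x$ and $f=-1$ on the other $[n]-1$ points. The total is $0$. A $k$-space through $x$ has weight $[n]-1-([k]-1)=[n]-[k]\ge0$, and a $k$-space that misses $x$ has weight $-[k]<0$. So $\mathcal F$ is exactly the star of $x$, and it has $\binom{n-1}{k-1}_q$ members (these correspond to the $(k-1)$-spaces of $V/x$). The first guess is that nothing does better: *at least $\binom{n-1}{k-1}_q$ of the $k$-spaces have nonnegative weight.* For given $n$ and $k$ this assertion, for every such $V$ and every weighting, is the *MMS Conjecture for Vector Spaces*. We test it.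

*Trivial cases.* If $k=1$ the guess says that some point has nonnegative weight, which is true because the sum is nonnegative. If $n=k$ it says that $V$ has nonnegative weight.

*Lines in $\mathbb F_2^3$.* The guess is $3$. Choose a line $H$, give its three points weight $1$, and give the other four points weight $-\frac34$. The total is $0$. Any other line has one point on $H$ and two points off it, so its weight is $1-\frac32=-\frac12$. Only $H$ itself has nonnegative weight: one line instead of three. The guess is false here.

*Lines in $\mathbb F_2^4$.* There are $15$ points and $35$ lines, and the guess is $[3]=7$. View $\mathbb F_2^4$ as a $2$-dimensional space over $\mathbb F_4$. Its five $1$-dimensional $\mathbb F_4$-subspaces are five lines over $\mathbb F_2$ that partition the $15$ points. The weights of the five lines add up to $f(V)\ge0$, so one of them is nonnegative, and the same is true for the image of the five lines under any $g\in GL(V)$. A random image of a fixed line is a uniformly random line, so the expected number of nonnegative lines among the five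 is $5|\mathcal F|/35$. It is at least $1$, so $|\mathcal F|\ge7$. The guess is true, but the star is not the only extremal family: give weight $1$ to the seven points of a $3$-space $H$ and $-\frac78$ to the other eight points. Lines in $H$ have weight $3$, other lines have weight $1-\frac{14}8<0$, and there are again exactly $7$ nonnegative lines.

*Lines in $\mathbb F_2^5$.* There are $31$ points, $155$ lines, and the guess is $[4]=15$. Since $3\nmid31$, no set of lines partitions the points, and the last argument is not available. This is the smallest case that needs a new idea. We return to it throughout as a test case, and write it as $(q,k,n)=(2,2,5)$.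

The conjecture is true if $n\ge3k$ (Chowdhury–Sarkis–Shahriari; Huang–Sudakov), and when $k+1<n<2k-1$ there are weightings that violate it. The question posed in "The Manickam-Miklós-Singhi Conjecture for Vector Spaces" (https://faculty.math.illinois.edu/~mlavrov/seminar/2013-chowdhury.pdf) is whether it is true when $2k<n<3k$. The answer is yes, and the proof below uses neither $n<3k$ nor the two facts just quoted. Put
$$N=\binom nk_q,\qquad s=\binom{n-1}{k-1}_q .$$

**Theorem 1.** Let $k\ge1$, $n\ge2k+1$, $f(V)\ge0$. Then $|\mathcal F|\ge s$. Moreover, if $\mathcal F$ contains no full star then $|\mathcal F|>s$. Hence $|\mathcal F|=s$ only if $\mathcal F$ is exactly the star of a point, and such weightings exist.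

In particular, the conjecture is true for all prime powers $q$ and all integers $k,n$ with $2k<n<3k$.

**Theorem 2.** For $n\ge k\ge1$, the MMS Conjecture for Vector Spaces holds for $(n,k)$ if and only if $n=k$ or $n\ge2k$ (for every $q$). For $n\ge2k+1$ equality forces a star. For $n=2k$, $k\ge2$, it does not.

## 2. Counting facts and transitive actions

We use the following standard facts.

1. $[n]-[j]=q^j[n-j]$, and $[a+b]=[a]+q^a[b]$.
2. $\binom nk_q=\prod_{i=1}^{k}\frac{q^{n-k+i}-1}{q^i-1}$. Hence $\frac Ns=\frac{[n]}{[k]}$.
3. The $k$-spaces that contain a given $j$-space $J$ correspond to the $(k-j)$-spaces of $V/J$, so there are $\binom{n-j}{k-j}_q$ of them. Thus every point lies in $s$ of the $k$-spaces, and two distinct points lie together in $\binom{n-2}{k-2}_q=\frac{[k-1]}{[n-1]}\,s$ of them (for $k\ge2$).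
4. An $m$-space $U$ of an $(m+k)$-dimensional space has exactly $q^{km}$ complements. Indeed, if $C$ is one complement, the others are the graphs $\{c+\varphi(c):c\in C\}$ of the linear maps $\varphi:C\to U$.
5. If a finite group $G$ acts transitively on a set $X$, $a\in X$, and $g\in G$ is uniformly random, then $ga$ is uniformly random in $X$. A probability law on $X$ that is invariant under $G$ is uniform.
6. The following actions are transitive: $GL(V)$ on $k$-spaces; the stabilizer of a point $y$ on the points $\ne y$, and on the $k$-spaces that miss $y$; the stabilizer of a subspace $U$ on the complements of $U$. All of these are basis extension. For instance, if $W',W''$ both miss $y$, take a basis of each, append a vector spanning $y$ (the $k+1$ vectors are independent), extend both lists to bases of $V$, and map one basis to the other.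

For a real number $z$ write $z^{\pm}=\max(\pm z,0)$, so that $z=z^+-z^-$ and $z^-\ge-z$.

## 3. Hyperplane weightings for $k<n\le2k$, spreads for $n=2k$

The tests in Section 1 generalize and settle every part of Theorem 2 except $n\ge2k+1$.

**The range $k<n<2k$: the conjecture fails.** Let $H$ be a hyperplane. Put $f=1$ on the $[n-1]$ points of $H$ and $f=-[n-1]/q^{n-1}$ on the $[n]-[n-1]=q^{n-1}$ other points, so $f(V)=0$. If $W\le H$ then $f(W)=[k]>0$. If $W\not\le H$, then $W\cap H$ is a $(k-1)$-space and $W$ has $q^{k-1}$ points outside $H$, so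
$$f(W)=[k-1]-q^{k-n}[n-1]=\frac{(q^{k-1}-1)-(q^{k-1}-q^{k-n})}{q-1}=\frac{q^{k-n}-1}{q-1}<0 .$$
Hence $\mathcal F$ is the set of $k$-spaces of $H$, and by fact 2
$$|\mathcal F|=\binom{n-1}k_q=s\,\frac{q^{n-k}-1}{q^k-1}, \tag{1}$$
which is less than $s$ when $n<2k$.

**Definition (spread).** A *spread* of $k$-spaces is a set of $k$-spaces that partitions the points of $V$. The five lines of $\mathbb F_2^4$ in Section 1 form one.

**The case $n=2k$: the conjecture holds.** Take $V=\mathbb F_{q^{2k}}$. Its $1$-dimensional $\mathbb F_{q^k}$-subspaces are $k$-spaces over $\mathbb F_q$, any two of them meet in $0$, and there are $\frac{q^{2k}-1}{q^k-1}=q^k+1$ of them, so they form a spread. The weights of the members of any image of this spread under $GL(V)$ add up to $f(V)\ge0$, so every image has a member in $\mathcal F$. For random $g\in GL(V)$ the image of each member is a uniformly random $k$-space, so $(q^k+1)|\mathcal F|/N\ge1$ and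
$$|\mathcal F|\ge\frac N{q^k+1}=N\,\frac{[k]}{[2k]}=s .$$

**The case $n=2k$, $k\ge2$: equality does not force a star.** By (1) the hyperplane weighting with $n=2k$ gives $|\mathcal F|=s$, where $\mathcal F$ is the set of $k$-spaces inside $H$. Since $k\ge2$, every star has a member that is not inside $H$ (take one that also contains a vector outside $H$), so $\mathcal F$ is not a star. This also shows that the condition $n\ge2k+1$ in the uniqueness statement of Theorem 1 cannot be weakened.

**The case $n=k$.** Here $s=1$, and $V$ itself has nonnegative weight.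

It remains to prove Theorem 1; it contains the range $n\ge2k+1$ of Theorem 2. For $2k<n<3k$ there is no spread: write $n=2k+r$ with $0<r<k$; then $[n]=[r]+q^r[2k]$, and $[k]$ divides $[2k]=[k](q^k+1)$, so $[n]\equiv[r]\pmod{[k]}$ with $0<[r]<[k]$.

## 4. Partial spreads: what they give, and the constant factor they lose

From now on $k\ge2$, $n\ge2k+1$, and
$$m=n-k\ge k+1,\qquad t=m-k\ge1 .$$

Without a spread, the sensible next attempt is to partition the points into one larger space and many $k$-spaces.

**Lemma 1.** Let $f(V)=0$ and let $U$ be an $m$-space with $f(U)\le0$. Then at least $q^{m(k-1)}$ members of $\mathcal F$ meet $U$ trivially.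

*Proof.* **Step 1: partition the points outside $U$ into complements of $U$.** Let $K_0$ be a $k$-dimensional $\mathbb F_q$-subspace of $\mathbb F_{q^m}$ (possible because $k\le m$). We may identify $V=\mathbb F_{q^m}\times K_0$ so that $U=\mathbb F_{q^m}\times0$. For $\alpha\in\mathbb F_{q^m}$ let $W_\alpha=\{(\alpha b,b):b\in K_0\}$. This is a $k$-space that meets $U$ trivially, so it is a complement of $U$. A vector $(a,b)$ with $b\ne0$ lies in $W_\alpha$ exactly when $\alpha=a/b$. So $U$ and the $q^m$ spaces $W_\alpha$ partition the points of $V$.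

**Step 2: average.** Let $g\in GL(V)$ with $gU=U$. The spaces $gW_\alpha$ and $U$ partition the points, so $\sum_\alpha f(gW_\alpha)=f(V)-f(U)\ge0$, and some $gW_\alpha$ is in $\mathcal F$. For $g$ uniformly random in the stabilizer of $U$, each $gW_\alpha$ is uniform among the $q^{km}$ complements of $U$ (facts 4, 5, 6). The expected number of $\alpha$ with $gW_\alpha\in\mathcal F$ is therefore
$$q^m\cdot\frac{\#\{W\in\mathcal F:W\cap U=0\}}{q^{km}},$$
and it is at least $1$. $\square$

If $f(V)=0$, the average of $f(U)$ over all $m$-spaces is $0$, so some $U$ has $f(U)\le0$ and Lemma 1 gives $|\mathcal F|\ge q^{m(k-1)}$ at once. How does this compare with $s$? Put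
$$\pi=\frac{q^{m(k-1)}}s,\qquad s=\prod_{i=1}^{k-1}\frac{q^{m+i}-1}{q^i-1}.$$
Each of the $k-1$ factors is larger than $q^m$, because $q^{m+i}-1>q^{m+i}-q^m$. So $\pi<1$: this is where the attempt stops. It yields $\pi s$ members of $\mathcal F$ and never $s$. For $(2,2,5)$ it gives $8$ lines out of the desired $15$. The loss is at most a constant factor, however.

**Lemma 2.** $\pi>1-q^{-1}-q^{-2}$. Thus $\pi>\frac14$ for $q=2$ and $\pi>\frac59$ for $q\ge3$.

*Proof.* Since $\frac{q^{m+i}-1}{q^i-1}<\frac{q^{m+i}}{q^i-1}=\frac{q^m}{1-q^{-i}}$, we have $s<q^{m(k-1)}\prod_{i=1}^{k-1}(1-q^{-i})^{-1}$, that is, $\pi>\prod_{i=1}^{k-1}(1-q^{-i})$. Let $A=1-q^{-1}-q^{-2}$. We show by induction on $r\ge1$ that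
$$\prod_{i=1}^r(1-q^{-i})\ge A+q^{-r-1}.$$
For $r=1$ both sides equal $1-q^{-1}$. For the step from $r$ to $r+1$ we need $(A+q^{-r-1})(1-q^{-r-1})\ge A+q^{-r-2}$. Expand, subtract $A$, and divide by $q^{-r-1}$: this is equivalent to $1-A-q^{-r-1}\ge q^{-1}$. Since $1-A=q^{-1}+q^{-2}$, it says $q^{-2}\ge q^{-r-1}$, which is true. With $r=k-1$ we get $\pi>A$. The bound $A$ increases with $q$; it is $\frac14$ at $q=2$ and $\frac59$ at $q=3$. $\square$

## 5. A normalized counterexample and its total negative weight

Here is the plan that recovers the lost factor. The spaces from Lemma 1 can be made to avoid the heaviest point $x$. If $|\mathcal F|\le s$, these $\pi s$ spaces leave room for only $(1-\pi)s$ members of $\mathcal F$ through $x$, so at least $\pi s$ spaces through $x$ have negative weight *in spite of* containing the heaviest point. Removing $x$ from such a space should produce even more negative spaces, and so a large total amount of negative weight. The $k$-spaces have total weight $0$, so there is an equally large amount of positive weight. No single space can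 carry more than $[k]f(x)$ of it, hence $\mathcal F$ must be large.

**Step 1: the case $k=1$, and reduction to $f(V)=0$.** If $k=1$, then $s=1$ and a star is a single point; some point has nonnegative weight, so $\mathcal F$ contains a full star, $|\mathcal F|\ge1$, and $|\mathcal F|=1$ means that $\mathcal F$ is a star. Let $k\ge2$. Replace $f$ by $f-f(V)/[n]$. The total becomes $0$ and the weight of each $k$-space does not increase, so the new family $\mathcal F_0$ is contained in $\mathcal F$. Suppose the theorem holds for $\mathcal F_0$. Then $|\mathcal F|\ge|\mathcal F_0|\ge s$. If $|\mathcal F|=s$, then $\mathcal F=\mathcal F_0$ has $s$ members and is a star. If $\mathcal F$ contains no full star, then neither does $\mathcal F_0$, so $|\mathcal F|\ge|\mathcal F_0|>s$. So we may assume $f(V)=0$.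

**Step 2: what is to be refuted.** If $\mathcal F$ contains a full star, then $|\mathcal F|\ge s$, with equality if and only if $\mathcal F$ is that star. So the theorem follows if we derive a contradiction from
$$\mathcal F \text{ contains no full star, and } |\mathcal F|\le s. \tag{2}$$
We assume (2) until the end of Section 10.

**Step 3: fix the scale.** Every point lies in $s$ of the $k$-spaces, so $\sum_Wf(W)=s f(V)=0$, and we may define
$$T=\frac1N\sum_Wf(W)^+=\frac1N\sum_Wf(W)^- .$$
A star is not full, so some $f(W)<0$ and $T>0$. Let $M$ be a $k$-space of maximum weight $\nu=f(M)$; then $\nu>0$. Let $x$ be a point of maximum weight. The $[k]$ points of $M$ have average weight $\nu/[k]$, so $f(x)\ge\nu/[k]>0$. Scale $f$ so that $f(x)=1$. Now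
$$f(y)\le1\ \text{ for all points }y,\qquad 0<\nu\le[k].$$

**Step 4: parameters.** Put
$$\tau=\frac{T[n]}{q^{k-1}[m]},\qquad\kappa=\frac{q^{k-1}[m]}{[k]},\qquad\lambda=1-\frac1{[m]},\qquad\varepsilon=\frac{[k-1]}{[n-1]} .$$
Here $\tau$ is the total negative (or positive) weight in convenient units. By fact 2,
$$\frac{TN}s=\frac{T[n]}{[k]}=\kappa\tau,\qquad\text{that is,}\qquad\sum_{W\in\mathcal F}f(W)=NT=s\,\kappa\tau, \tag{3}$$
because $f(W)^+=f(W)$ on $\mathcal F$ and $f(W)^+=0$ off $\mathcal F$. Since $[m]\ge[3]\ge7$, we have $1/\lambda=\frac{[m]}{[m]-1}\le\frac76<3\le[k]$. For $(2,2,5)$ the values are $\kappa=\frac{14}3$, $\lambda=\frac67$, $\varepsilon=\frac1{15}$, $\pi=\frac8{15}$.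

**Step 5: one star at a time.** For a point $y$ choose $W$ uniformly in the star of $y$, and let
$$p_y=\Pr(f(W)<0),\qquad E_y^{\pm}=\mathbb E\,f(W)^{\pm}.$$
By fact 3 a point $z\ne y$ lies in $W$ with probability $\varepsilon$, and the points other than $y$ have total weight $-f(y)$. Hence
$$E_y^+-E_y^-=\mathbb E f(W)=f(y)-\varepsilon f(y)=(1-\varepsilon)f(y). \tag{4}$$

## 6. Exchanging a heavy point: a lower bound for the negative weight

**Lemma 3.** If $f(y)>0$, then $p_yf(y)+\lambda E_y^-\le\tau$.

Each negative space through $y$ is turned into a random space that misses $y$ and is, on average, still negative. For $(2,2,5)$, a line $W=\{y,a,b\}$ becomes a random line $W'$ through $a$ or through $b$.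

*Proof.* **Step 1: a random exchange with uniform output.** Choose $W$ uniformly in the star of $y$. Then choose uniformly a $(k-1)$-space $B\le W$ with $y\not\le B$. Then choose a uniform point $z\not\le W$, and put $W'=B+z$. This is a $k$-space different from $W$, and $W'\cap W$ contains the $(k-1)$-space $B$, so $W'\cap W=B$ and $y\not\le W'$. If $g\in GL(V)$ fixes $y$, then $(gW,gB,gz)$ has the same law as $(W,B,z)$. So the law of $W'$ is invariant under the stabilizer of $y$, which is transitive on the $k$-spaces that miss $y$. Hence $W'$ is uniform among these.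

**Step 2: the expected weight of $W'$ given $W$.** The part of $W'$ inside $W$ is $B$. Given $W$, each point of $W$ other than $y$ lies in $B$ with the same probability, since the stabilizer of $y$ in $GL(W)$ is transitive on these points. There are $[k]-1=q[k-1]$ such points and $[k-1]$ of them are in $B$, so the probability is $\frac1q$ and
$$\mathbb E[f(B)\mid W]=\frac{f(W)-f(y)}q .$$
The part of $W'$ outside $W$: given $W$ and $B$, the $k$-spaces $B+z$ with $z\not\le W$ pairwise meet exactly in $B$, so their point sets outside $B$, of size $[k]-[k-1]=q^{k-1}$, partition the $[n]-[k]=q^k[m]$ points outside $W$. The uniform $z$ selects each of these equally large classes with the same probability. The total weight outside $W$ is $f(V)-f(W)=-f(W)$, so the expected weight of the selected class is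
$$-\frac{q^{k-1}}{q^k[m]}f(W)=-\frac{f(W)}{q[m]} .$$
Adding the two parts,
$$\mathbb E[f(W')\mid W]=\frac{f(W)-f(y)}q-\frac{f(W)}{q[m]}=\frac{\lambda f(W)-f(y)}q .$$

**Step 3: pass to negative parts.** If $f(W)<0$, then $f(W)=-f(W)^-$, and $z^-\ge-z$ gives
$$\mathbb E[f(W')^-\mid W]\ge\frac{f(y)+\lambda f(W)^-}q .$$
If $f(W)\ge0$ we use only $f(W')^-\ge0$. Averaging over $W$ gives $\mathbb E f(W')^-\ge\frac1q\big(p_yf(y)+\lambda E_y^-\big)$.

**Step 4: compare with the total.** There are $N-s=N\big(1-\frac{[k]}{[n]}\big)=N\frac{q^k[m]}{[n]}$ spaces that miss $y$, and $W'$ is uniform among them, so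
$$\mathbb Ef(W')^-\le\frac{NT}{N-s}=\frac{T[n]}{q^k[m]}=\frac\tau q .$$
Combine with Step 3. $\square$

For $(2,2,5)$ Step 2 reads: the $28$ points outside $W=\{y,a,b\}$ form $14$ pairs, so $\mathbb E[f(W')\mid W]=\frac{f(a)+f(b)}2-\frac{f(W)}{14}=\frac12\big(\frac67f(W)-f(y)\big)$.

## 7. Members of $\mathcal F$ that avoid $x$

**Lemma 4.** $|\mathcal F|\ge(1-p_x+\pi)s$.

*Proof.* **Step 1: a negative $m$-space through $x$.** By (2) the star of $x$ is not full, so there is a $k$-space $W_0\ge x$ with $f(W_0)<0$. Choose $U$ uniformly among the $m$-spaces that contain $W_0$. Each point outside $W_0$ lies in $U$ with probability $\frac{[m]-[k]}{[n]-[k]}$, and these points have total weight $-f(W_0)$. So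
$$\mathbb Ef(U)=f(W_0)-\frac{[m]-[k]}{[n]-[k]}f(W_0)=f(W_0)\,\frac{[n]-[m]}{[n]-[k]}<0 .$$
Hence some $m$-space $U\ge W_0\ge x$ has $f(U)<0$.

**Step 2: count.** By Lemma 1 at least $q^{m(k-1)}=\pi s$ members of $\mathcal F$ meet $U$ trivially. Since $x\le U$, none of them contains $x$. In addition, $(1-p_x)s$ members of $\mathcal F$ contain $x$, by the definition of $p_x$. $\square$

Since $|\mathcal F|\le s$, Lemma 4 gives $p_x\ge\pi$. Lemma 3 with $y=x$ and $f(x)=1$ gives $p_x\le p_x+\lambda E_x^-\le\tau$. Together,
$$\tau\ge p_x\ge\pi . \tag{5}$$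

## 8. Dividing the positive weight by the maximum: $q\ge3$

By (3), $\mathcal F$ carries total weight $s\kappa\tau$, and each member carries at most $\nu\le[k]$. Hence
$$|\mathcal F|\ge\frac{s\kappa\tau}\nu\ge s\,\frac{\kappa\tau}{[k]} . \tag{6}$$
To see the size of $\kappa$, use $[m]=[t]+q^t[k]$:
$$\kappa=q^{k-1}\Big(q^t+\frac{[t]}{[k]}\Big). \tag{7}$$

**Case $q\ge3$.** By (7), $\kappa>q^{k-1+t}\ge q^k$, while $[k]=\frac{q^k-1}{q-1}<\frac{q^k}2$. So $\kappa/[k]>2$. By (5) and Lemma 2, $\tau\ge\pi>\frac59$. Then (6) gives $|\mathcal F|>\frac{10}9s$, which contradicts (2).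

For $q=2$ this count is too weak. For $(2,2,5)$ it guarantees only $\frac{\kappa\tau}{[k]}\ge\frac{14}9\cdot\frac8{15}=\frac{112}{135}$, that is, $|\mathcal F|\ge\frac{112}9$, so $13$ lines instead of more than $15$. What (6) wastes is that it counts every member of $\mathcal F$ only by the fraction $f(W)/\nu$ of its weight.

## 9. Counting one star in full: $q=2$ and $n\ge2k+2$

The next inequality (valid for every $q$) counts the members of $\mathcal F$ through $x$ with their full value $1$.

**Step 1: the improved count.** For $W\in\mathcal F$ we have $0\le f(W)/\nu\le1$. Write $1=\frac{f(W)}\nu+\big(1-\frac{f(W)}\nu\big)$ and keep the second, nonnegative term only for $W\ge x$: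
$$|\mathcal F|\ge\sum_{W\in\mathcal F}\frac{f(W)}\nu+\sum_{x\le W\in\mathcal F}\Big(1-\frac{f(W)}\nu\Big)=s\Big(\frac{\kappa\tau}\nu+1-p_x-\frac{E_x^+}\nu\Big).$$
Here the first sum is $s\kappa\tau/\nu$ by (3), and the star of $x$ contains $(1-p_x)s$ members of $\mathcal F$ with total weight $sE_x^+$.

**Step 2: use $|\mathcal F|\le s$.** The bracket is at most $1$, so $\kappa\tau\le p_x\nu+E_x^+$. By (4) with $f(x)=1$, $E_x^+=E_x^-+1-\varepsilon$. Writing $E_x^-=\frac1\lambda\cdot\lambda E_x^-$ and then using Lemma 3,
$$\kappa\tau\le p_x\nu+E_x^-+1-\varepsilon\le\max\Big(\nu,\frac1\lambda\Big)(p_x+\lambda E_x^-)+1-\varepsilon\le\max\Big(\nu,\frac1\lambda\Big)\tau+1-\varepsilon . \tag{8}$$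
Both $\nu$ and $1/\lambda$ are at most $[k]$, and $\varepsilon>0$ because $k\ge2$, so
$$\tau(\kappa-[k])\le1-\varepsilon<1 . \tag{9}$$

**Case $q=2$, $t\ge2$.** By (7), $\kappa>2^{k-1}\cdot4=2^{k+1}$, so $\kappa-[k]>2^{k+1}-(2^k-1)=2^k+1\ge5$. With $\tau\ge\pi>\frac14$ we get $\tau(\kappa-[k])>\frac54>1$, which contradicts (9).

There remains $q=2$, $t=1$, that is, $n=2k+1$. There (9) is not contradictory: $\kappa-[k]$ is only slightly larger than $\frac32$, as we are about to see. For $(2,2,5)$, (5) and (9) say $\frac8{15}\le\tau\le\frac{14}{25}$, a short interval, but not an empty one.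

## 10. A second heavy point: $q=2$ and $n=2k+1$

Inequality (8) contains more than (9): if $\nu$ were much smaller than $[k]$, the left side would win. So $\nu$ is close to $[k]$, which means that the heaviest $k$-space $M$ consists of points whose average weight is close to the maximum $1$. Then there is a second heavy point, and we can count two stars in full instead of one.

**Step 1: the parameters.** Put $K=[k]=2^k-1$. Then $[m]=[k+1]=2K+1$, $2^{k-1}=\frac{K+1}2$ and $2^{2k}-1=(K+1)^2-1=K(K+2)$, so
$$\kappa=\frac{(K+1)(2K+1)}{2K}=K+\frac32+\frac1{2K},\qquad\varepsilon=\frac{2^{k-1}-1}{2^{2k}-1}=\frac{K-1}{2K(K+2)} .$$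
From (9) and (8), respectively,
$$\tau\le\frac{1-\varepsilon}{\kappa-K}<\frac23,\qquad\max\Big(\nu,\frac1\lambda\Big)\ge\kappa-\frac{1-\varepsilon}\tau . \tag{10}$$

**Step 2: the maximum in (10) is $\nu$.** We check that the right side of the second inequality exceeds $\frac76\ge\frac1\lambda$. If $k\ge3$, then $K\ge7$, $\kappa>8.5$ and $\tau>\frac14$, so the right side exceeds $8.5-4=4.5$. If $k=2$, then $K=3$, $\kappa=\frac{14}3$, $\varepsilon=\frac1{15}$, and $\tau\ge\pi=\frac8{15}$, so the right side is at least $\frac{14}3-\frac{14}{15}\cdot\frac{15}8=\frac{14}3-\frac74=\frac{35}{12}>\frac76$. Hence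
$$\nu\ge\kappa-\frac{1-\varepsilon}\tau>\frac76\qquad\text{and}\qquad\lambda\nu\ge1 . \tag{11}$$

**Step 3: two heavy points.** Let $y_1,y_2$ be the two heaviest points of $M$, with weights $f_1\ge f_2$. The space $M$ has $K$ points, so $\nu\le f_1+(K-1)f_2\le1+(K-1)f_2$. Thus
$$b\le f_2\le f_1\le1,\qquad\text{where } b:=\frac{\nu-1}{K-1}=1-\frac{K-\nu}{K-1}>0 . \tag{12}$$

**Step 4: count two stars in full.** As in Section 9, now with the union of the stars of $y_1$ and $y_2$ and inclusion–exclusion,
$$|\mathcal F|\ge\sum_{W\in\mathcal F}\frac{f(W)}\nu+\sum_{i=1}^2\ \sum_{y_i\le W\in\mathcal F}\Big(1-\frac{f(W)}\nu\Big)-\sum_{y_1,y_2\le W\in\mathcal F}\Big(1-\frac{f(W)}\nu\Big).$$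
The first sum is $s\kappa\tau/\nu$. The terms of the last sum are at most $1$, so that sum is at most $\binom{n-2}{k-2}_q=\varepsilon s$. When $k=2$ it is $0$: the only line through $y_1$ and $y_2$ is $M$, and $1-\frac{f(M)}\nu=0$. So the last sum is at most $\varepsilon's$, where $\varepsilon'=\varepsilon$ for $k\ge3$ and $\varepsilon'=0$ for $k=2$.

By (4), the sum over the star of $y_i$ equals
$$s\Big(1-p_{y_i}-\frac{E_{y_i}^+}\nu\Big)=s\Big(1-p_{y_i}-\frac{E_{y_i}^-+(1-\varepsilon)f_i}\nu\Big).$$
We have $f_i\ge b>0$, so Lemma 3 applies to $y_i$. By (11), $f_i\le1\le\lambda\nu$, so $\frac1{f_i}\ge\frac1{\lambda\nu}$ and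
$$p_{y_i}+\frac{E_{y_i}^-}\nu=\frac1{f_i}\,p_{y_i}f_i+\frac1{\lambda\nu}\,\lambda E_{y_i}^-\le\frac1{f_i}\big(p_{y_i}f_i+\lambda E_{y_i}^-\big)\le\frac\tau{f_i}\le\frac\tau b .$$
Insert this, use $f_i\le1$ in the remaining terms $-(1-\varepsilon)f_i/\nu$, and divide by $s$. Since $|\mathcal F|\le s$,
$$1\ge R:=2-\frac{2\tau}b+\frac{\kappa\tau-2(1-\varepsilon)}\nu-\varepsilon' . \tag{13}$$
It remains to show that $R>1$.

**Step 5: $R>1$ for $k=2$.** Here $K=3$ and $\varepsilon'=0$. By (5) and (10), $\frac8{15}\le\tau\le\frac{14/15}{5/3}=\frac{14}{25}$. By Step 2, $\nu\ge\frac{35}{12}$, so $b=\frac{\nu-1}2\ge\frac{23}{24}$ and $\frac{2\tau}b\le\frac{48}{23}\tau$. Next, $\kappa\tau\ge\frac{14}3\cdot\frac8{15}=\frac{112}{45}>\frac{84}{45}=2(1-\varepsilon)$, so the fraction in $R$ has a positive numerator, and $\nu\le3$ gives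
$$\frac{\kappa\tau-2(1-\varepsilon)}\nu\ge\frac13\Big(\frac{14}3\tau-\frac{28}{15}\Big)=\frac{14}9\tau-\frac{28}{45} .$$
Since $\frac{48}{23}-\frac{14}9=\frac{110}{207}>0$, we may insert $\tau\le\frac{14}{25}$:
$$R\ge2-\frac{28}{45}-\frac{110}{207}\,\tau\ge2-\frac{28}{45}-\frac{110}{207}\cdot\frac{14}{25}>1.08 .$$
This contradicts (13).

**Step 6: $R>1$ for $k\ge3$.** Here $K\ge7$, $\frac14<\tau<\frac23$ and $\varepsilon'=\varepsilon$. We bound the three terms of $R$ by functions of $\tau$ alone.

The term $\frac{2\tau}b$: from (11) and $\kappa>K+\frac32$ we get $K-\nu\le K-\kappa+\frac{1-\varepsilon}\tau\le\frac1\tau-\frac32$. The right side is positive because $\tau<\frac23$, and $K-1\ge6$, so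
$$b=1-\frac{K-\nu}{K-1}\ge1-\frac16\Big(\frac1\tau-\frac32\Big)=\frac54-\frac1{6\tau}=\frac{\frac{15}2\tau-1}{6\tau} .$$
Since $\tau>\frac14$, we have $\frac{15}2\tau-1>0$, and therefore $\frac\tau b\le\dfrac{6\tau^2}{\frac{15}2\tau-1}$.

The fraction: $\kappa\tau>\frac{8.5}4>2\ge2(1-\varepsilon)$, so its numerator is positive, and with $\nu\le K$ and $\kappa>K+\frac32$,
$$\frac{\kappa\tau-2(1-\varepsilon)}\nu\ge\frac{\kappa\tau-2}K\ge\tau+\frac{\frac32\tau-2}K\ge\tau+\frac{\frac32\tau-2}7 .$$
The last step uses $\frac32\tau-2<0$ and $K\ge7$.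

The term $\varepsilon$: $\varepsilon=\frac{K-1}{2K(K+2)}<\frac1{2(K+2)}\le\frac1{18}$.

Together, since $1-\frac27-\frac1{18}=\frac{83}{126}$ and $1+\frac3{14}=\frac{17}{14}$,
$$R-1>\frac{83}{126}+\frac{17}{14}\tau-\frac{12\tau^2}{\frac{15}2\tau-1}=\frac{-g(\tau)}{\frac{15}2\tau-1},\qquad g(\tau)=12\tau^2-\Big(\frac{83}{126}+\frac{17}{14}\tau\Big)\Big(\frac{15}2\tau-1\Big).$$
The quadratic $g$ has leading coefficient $12-\frac{255}{28}>0$, so it is convex, and it is enough to check the ends of $[\frac14,\frac23]$:
$$g\big(\tfrac14\big)=\tfrac34-\big(\tfrac{83}{126}+\tfrac{17}{56}\big)\cdot\tfrac78<0.75-0.84<0,\qquad g\big(\tfrac23\big)=\tfrac{16}3-\big(\tfrac{83}{126}+\tfrac{17}{21}\big)\cdot4<5.34-5.87<0 .$$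
By convexity $g<0$ on the whole interval, and $\frac{15}2\tau-1>0$ there. Hence $R>1$, which contradicts (13).

**Step 7: conclusion.** Assumption (2) has led to a contradiction for $q\ge3$ (Section 8), for $q=2$ with $n\ge2k+2$ (Section 9), and for $q=2$ with $n=2k+1$ (this section). So if $\mathcal F$ contains no full star, then $|\mathcal F|>s$; if it contains one, then $|\mathcal F|\ge s$, with equality only if $\mathcal F$ is that star. The weighting $f(x)=[n]-1$, $f=-1$ elsewhere, of Section 1 has $\mathcal F$ equal to the star of $x$, so equality occurs. This proves Theorem 1. Together with the cases $n=k$, $k<n<2k$ and $n=2k$ of Section 3, it proves Theorem 2. $\blacksquare$
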